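\title{SF-rings need not be von Neumann regular}

\begin{abstract}
A ring is a left SF-ring if all its simple left modules are flat. We construct, over any field, a left SF-ring that is not von Neumann regular, as well as examples that are SF on both sides, one with a nonzero ideal of square zero and one that is left and right primitive. The basic example is a triangular matrix ring over a Clifford algebra with uncountably many generators and algebraically independent structure constants. We also show that no triangular example of this kind exists over a countable regular ring.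
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with $1$ and modules are unital. A ring $R$ is \emph{(von Neumann) regular} if for every $a\in R$ there is $x\in R$ with $a=axa$. A left $R$-module $S$ is \emph{flat} if the functor $-\otimes_RS$ is exact; by the standard ideal test, this holds if and only if the multiplication map $A\otimes_RS\to S$ is injective for every right ideal $A$ of $R$. The ring $R$ is a \emph{left SF-ring} if every simple left $R$-module is flat. Right SF-rings are defined symmetrically: $R$ is right SF if and only if the opposite ring $R^{\mathrm{op}}$ is left SF.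

The simple left modules are the quotients $R/M$ by maximal left ideals $M$, and their flatness can be tested on elements.

\begin{lemma}\label{lem:flat}
Let $M$ be a maximal left ideal of a ring $R$. Then $R/M$ is flat if and only if for each $a\in M$ there is $b\in M$ with $a=ab$.
\end{lemma}

\begin{proof}
For a right ideal $A$ we have $A\otimes_RR/M=A/AM$, and the map $A/AM\to R/M$ has kernel $(A\cap M)/AM$. So $R/M$ is flat if and only if $A\cap M=AM$ for all right ideals $A$. If this holds and $a\in M$, take $A=aR$; then $a\in aRM=aM$. Conversely, if $a\in A\cap M$ and $a=ab$ with $b\in M$, then $a\in AM$.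
\end{proof}

The lemma puts the two properties side by side. Let $r(a)=\{z\in R:az=0\}$, a right ideal. The equation $a=ab$ says that $1-b\in r(a)$. Hence
\begin{itemize}
\item $R$ is regular if and only if $1\in r(a)+Ra$ for every $a\in R$;
\item $R$ is left SF if and only if $1\in r(a)+M$ for every $a\in R$ and every maximal left ideal $M\supseteq Ra$.
\end{itemize}
A regular ring is therefore left SF, and by symmetry right SF. The converse is a local--global question: if $1\in r(a)+M$ for all maximal $M$ above $Ra$, must $1\in r(a)+Ra$? For commutative rings it is known that SF-rings and regular rings coincide, and the reason is visible here: $r(a)+Ra$ is an ideal, and if it were proper it would lie in a maximal ideal $M$, so that $r(a)+M=M\not\ni1$. One would guess that the same holds in general. But in a noncommutative ring $r(a)+Ra$ is the sum of a right ideal and a left ideal, which is only an additive subgroup, and the argument breaks down. The question whether every left SF-ring is regular is stated as open in \cite{HOP}. The answer is negative. Our constructions work in ZFC and over a base field of any characteristic.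

\begin{theorem}\label{thm:A}
Let $k_0$ be any field. There is a $k_0$-algebra $R_0$ that is a left SF-ring and contains an element $a\neq0$ with $aR_0a=0$. In particular $R_0$ is not regular.
\end{theorem}

Neither two-sidedness of the hypothesis nor the absence of a radical restores regularity. Recall that a ring is \emph{left primitive} if it has a faithful simple left module, \emph{prime} if $sRt\ne0$ whenever $s,t\neq0$, and that the Jacobson radical $J(R)$ is the intersection of the maximal left ideals.

\begin{theorem}\label{thm:B}
For every field $k_0$ there is a $k_0$-algebra $R$ that is both a left and a right SF-ring and has a nonzero nilpotent ideal, so it is not regular. There is also a left and right primitive $k_0$-algebra $R_1$ (so $R_1$ is prime and $J(R_1)=0$) that is left and right SF but not regular.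
\end{theorem}

The rings $R_0$ and $R$ are triangular matrix rings over regular rings. The third theorem says when such a ring is SF and shows that the construction cannot be carried out over a countable ring.

\begin{theorem}\label{thm:C}
Let $T,T'$ be regular rings, $X$ a $(T',T)$-bimodule, and $R=\begin{pmatrix}T'&X\\0&T\end{pmatrix}$.
\begin{enumerate}
\item $R$ is left SF if and only if $XM=X$ for every maximal left ideal $M$ of $T$. It is right SF if and only if $M'X=X$ for every maximal right ideal $M'$ of $T'$. It is regular if and only if $X=0$.
\item If $K$ is a countably generated proper right ideal of a regular ring $T$, then $K+M\neq T$ for some maximal left ideal $M$ of $T$. Consequently, if $T$ is countable, then $R$ is left SF if and only if $X=0$.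
\end{enumerate}
\end{theorem}

Section~\ref{sec:tri} proves part (1) and reduces Theorem~\ref{thm:A} to finding a regular ring $T$ with a proper right ideal $K$ that complements every maximal left ideal. Section~\ref{sec:count} proves part (2). Section~\ref{sec:cliff} constructs $T$ and $K$, Section~\ref{sec:key} contains the main computation, and Section~\ref{sec:A} finishes the proof of Theorem~\ref{thm:A}. Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Triangular rings over regular rings}\label{sec:tri}

We first collect what we need about regular rings. Opposite rings, finite products, homomorphic images and directed unions of regular rings are regular, directly from the definition. The ring $\mathrm{End}_F(V)$ of a vector space is regular: given $c$, choose a complement $U$ of $\ker c$, so that $c$ maps $U$ bijectively onto $cV$, and let $y$ be the inverse of this bijection on $cV$ and $0$ on a complement of $cV$. Then $c=cyc$, and $y$ has finite rank if $c$ has. In particular fields and matrix rings over fields are regular.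

\begin{lemma}\label{lem:idem}
Let $T$ be a regular ring, $e=e^2\in T$ and $h\in T$. There is an idempotent $e'$ with $Te'=Te+Th$ and $ee'=e'e=e$, and there is an idempotent $e''$ with $e''T=eT+hT$ and $ee''=e''e=e$. In particular, every finitely generated left (right) ideal of $T$ is generated by an idempotent.
\end{lemma}

\begin{proof}
If $a=axa$, then $xa$ is idempotent and $Ta=Txa$. Apply this to $a=h(1-e)$: there is $g=g^2$ with $Tg=Th(1-e)$, and $Te+Th=Te+Tg$ because $h=he+h(1-e)$. Since $g\in T(1-e)$, we have $ge=0$ and $g(1-e)=g$. The product $eg$ need not vanish, so we replace $g$ by $g'=(1-e)g$. Then $g'^2=(1-e)g(1-e)g=g'$ and $gg'=g(1-e)g=g$, hence $Tg'=Tg$; and $eg'=g'e=0$. So $e'=e+g'$ is idempotent, $ee'=e'e=e$, $g'e'=g'$, and $Te'=Te+Tg'=Te+Th$. The statement on $e''$ is the same statement for $T^{\mathrm{op}}$. For the last assertion start from $e=0$ and adjoin the generators one at a time.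
\end{proof}

An ideal $N$ with $N^2=0$ lies in every maximal left ideal $M$: otherwise $N+M=R$, so $1-n\in M$ for some $n\in N$, and $1-n$ has the inverse $1+n$. The most drastic failure of regularity is an element $a\ne0$ with $aRa=0$. Such an $a$ generates an ideal of square zero, so in a left SF-ring the proper right ideal $r(a)$ must satisfy $1\in r(a)+M$ for \emph{every} maximal left ideal $M$. Triangular rings are the simplest setting for this: they have an ideal of square zero with regular quotient, and all conditions can be read off in $T$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]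
Write the elements of $R$ as triples $(t',x,t)$ with
\[
(t',x,t)(s',y,s)=(t's',\,t'y+xs,\,ts).
\]
The ideal $(0,X,0)$ has square zero and the quotient by it is $T'\times T$. So the maximal left ideals of $R$ are the sets $(M',X,T)$ and $(T',X,M)$, where $M'$ and $M$ are maximal left ideals of $T'$ and $T$.

Suppose that $XM=X$ for every maximal left ideal $M$ of $T$. We verify the condition of Lemma~\ref{lem:flat} for both types. Let $a=(t',x,t)\in(M',X,T)$. By Lemma~\ref{lem:idem}, $T't'=T'e$ with $e=e^2$. Then $e\in M'$ and $t'e=t'$, so $b=(e,0,1)\in(M',X,T)$ satisfies $ab=a$. Now let $a=(t',x,t)\in(T',X,M)$. Since $x\in XM$, we can write $x=\sum_lx_lp_l$, a finite sum with $x_l\in X$ and $p_l\in M$. By Lemma~\ref{lem:idem}, $Tt+\sum_lTp_l=Tf$ with $f=f^2$, and $f\in M$. Then $tf=t$ and $p_lf=p_l$, whence $xf=x$. So $b=(1,0,f)\in(T',X,M)$ satisfies $ab=a$. Thus $R$ is left SF.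

Conversely, let $R$ be left SF, $M$ a maximal left ideal of $T$ and $x\in X$. By Lemma~\ref{lem:flat}, $(0,x,0)=(0,x,0)(s',y,s)=(0,xs,0)$ for some $(s',y,s)\in(T',X,M)$. So
\begin{equation}\label{eq:xs}
x=xs\quad\text{for some }s\in M,
\end{equation}
and $x\in XM$.

The map $(t',x,t)\mapsto(t,x,t')$ is an isomorphism from $R^{\mathrm{op}}$ onto the triangular ring with upper left corner $T^{\mathrm{op}}$, lower right corner $T'^{\,\mathrm{op}}$ and bimodule $X$. The maximal left ideals of $T'^{\,\mathrm{op}}$ are the maximal right ideals of $T'$, so the right-hand statement follows from the left-hand one.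

Finally, if $0\ne x\in X$ and $a=(0,x,0)$, then $aRa=0\not\ni a$, so $R$ is not regular. If $X=0$, then $R=T'\times T$ is regular.
\end{proof}

The left SF property of $R$ involves only the right $T$-module $X$. The next lemma reduces it to cyclic modules. Consider the following property of a right ideal $K$ of $T$:
\begin{equation}\label{eq:star}
K\neq T,\quad\text{and}\quad K+M=T\ \text{ for every maximal left ideal $M$ of $T$.}
\end{equation}
If $S=T/M$, then $KS=(K+M)/M$. So \eqref{eq:star} says that $KS=S$ for every simple left module $S$, although $KT\ne T$.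

\begin{lemma}\label{lem:reduce}
Let $T$ be a regular ring.
\begin{enumerate}
\item If $T$ is an algebra over a field $k$ and $K$ satisfies \eqref{eq:star}, then $R_0=\begin{pmatrix}k&T/K\\0&T\end{pmatrix}$ is left SF and contains $a\neq0$ with $aR_0a=0$.
\item If the ring $R$ of Theorem~\ref{thm:C} is left SF and $0\neq x\in X$, then $K=\{t\in T:xt=0\}$ satisfies \eqref{eq:star}.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) $T/K$ is a nonzero $(k,T)$-bimodule, and $(T/K)M=(TM+K)/K=(M+K)/K=T/K$ for every maximal left ideal $M$. Theorem~\ref{thm:C}(1) applies, and $a=(0,x,0)$ with $0\ne x\in T/K$ has $aR_0a=0$.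

(2) $K$ is a right ideal, and $1\notin K$. Let $M$ be a maximal left ideal and $t\in T$. By \eqref{eq:xs} applied to $xt$, there is $s\in M$ with $xt=xts$. Then $t=(t-ts)+ts\in K+M$.
\end{proof}

\section{Countably generated right ideals}\label{sec:count}

Before constructing a pair $(T,K)$ with \eqref{eq:star}, we see where it cannot exist. If $T$ is commutative, a proper ideal $K$ lies in some maximal ideal $M$, and $K+M=M$. If $K$ is finitely generated, as it is whenever $T$ is a matrix ring over a field, then $K=eT$ with $e=e^2\neq1$. The left ideal $Te$ is proper, so $e$ lies in a maximal left ideal $M$, and an equation $1=et+m$ with $m\in M$ gives $1-e=(1-e)m\in M$ and then $1\in M$, which is absurd. The same computation applies to an increasing union of right ideals $e_nT$, provided that one maximal left ideal contains all the $e_n$. The two-sided relation $ee''=e''e=e$ in Lemma~\ref{lem:idem} secures this: it makes the left ideals $Te_n$ increase along with the right ideals $e_nT$.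

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $K=\sum_{n\ge0}h_nT$ be proper. Put $e_0=0$ and, using Lemma~\ref{lem:idem}, choose recursively idempotents $e_{n+1}$ with
\[
e_{n+1}T=e_nT+h_nT,\qquad e_ne_{n+1}=e_{n+1}e_n=e_n .
\]
Then $e_nT=h_0T+\dots+h_{n-1}T$, so $K=\bigcup_ne_nT$, and $e_n\neq1$ for all $n$ because $K$ is proper. Since $e_n=e_ne_{n+1}\in Te_{n+1}$, the set $L=\bigcup_nTe_n$ is an increasing union of left ideals, hence a left ideal. If $1=te_n$, then $1-e_n=te_n(1-e_n)=0$, which is false; so $L$ is proper. Let $M\supseteq L$ be a maximal left ideal. If $1\in K+M$, then $1=e_nt+m$ for some $n$, $t\in T$, $m\in M$, so $1-e_n=(1-e_n)m\in M$. Together with $e_n\in M$ this gives $1\in M$, a contradiction. Hence $K+M\ne T$.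

Now let $T$ be countable. If $X=0$, then $R$ is regular and therefore left SF. If $R$ is left SF and $0\neq x\in X$, then Lemma~\ref{lem:reduce}(2) produces a right ideal with \eqref{eq:star}; it is countable, hence countably generated, contrary to what was just proved. So $X=0$.
\end{proof}

Countability is used to list the generators so that each new idempotent has to be made compatible with a single predecessor. A right ideal with \eqref{eq:star} thus needs uncountably many generators, and a proof of \eqref{eq:star} must use this.

\section{Clifford algebras with uncountably many generators}\label{sec:cliff}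

Write $\{x,y\}=xy+yx$ and $[x,y]=xy-yx$. We look for $K=\sum_{i\in I}n_iT$ with $K\neq T$ and $\sum_in_iS=S$ for every simple left module $S$. Two kinds of relations suggest themselves. If the $n_i$ have square zero and anticommute, then the product of finitely many $n_i$ kills each of its factors, which will keep $K$ proper. If each $n_i$ has a partner $m_i$ with $\{n_i,m_i\}=1$, then
\begin{equation}\label{eq:kerim}
n_is=0\quad\Longrightarrow\quad s=(n_im_i+m_in_i)s=n_im_is\in n_iS ,
\end{equation}
so it suffices that every vector of a simple module be killed by some $n_i$. The anticommutators of the $m_i$ with each other remain free, and we keep them as parameters.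

\begin{definition}
Let $F$ be a field, $D$ a set, and $\gamma_{ab}=\gamma_{ba}\in F$ for $a\neq b$ in $D$. Let $\mathrm{Cl}_F(D,\gamma)$ be the $F$-algebra with generators $n_a,m_a$ $(a\in D)$ and relations
\[
n_a^2=m_a^2=0,\qquad\{n_a,m_b\}=\delta_{ab},\qquad\{n_a,n_b\}=0,\quad\{m_a,m_b\}=\gamma_{ab}\ \ (a\neq b).
\]
\end{definition}

The parameters can be changed by adding combinations of the $n$'s to the $m$'s.

\begin{lemma}\label{lem:shift}
Let $\lambda_{ac}\in F$ for $a\neq c$ in $D$, and suppose that for each $a$ only finitely many $\lambda_{ac}$ are nonzero. Put $\gamma^\lambda_{ab}=\gamma_{ab}+\lambda_{ab}+\lambda_{ba}$. Then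
\[
n_a\mapsto n_a,\qquad m_a\mapsto m_a+\sum_{c\neq a}\lambda_{ac}n_c
\]
defines an isomorphism $\mathrm{Cl}_F(D,\gamma^\lambda)\to\mathrm{Cl}_F(D,\gamma)$.
\end{lemma}

\begin{proof}
In $\mathrm{Cl}_F(D,\gamma)$ put $v_a=\sum_{c\ne a}\lambda_{ac}n_c$ and $m_a'=m_a+v_a$. Linear combinations of the $n_c$ have square zero and anticommute with each other. Hence $\{n_a,m_b'\}=\delta_{ab}$, $m_a'^2=\{m_a,v_a\}=0$ because $n_a$ does not occur in $v_a$, and for $a\ne b$
\[
\{m_a',m_b'\}=\gamma_{ab}+\{v_a,m_b\}+\{m_a,v_b\}=\gamma_{ab}+\lambda_{ab}+\lambda_{ba}.
\]
So the map is a well-defined homomorphism. The same construction with $-\lambda$, applied to $\gamma^\lambda$, gives a homomorphism in the other direction, and both composites fix all generators.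
\end{proof}

For $\gamma=0$ there is a standard module, the exterior algebra. Order $D$ totally. Let $\Lambda(D)$ be the $F$-space with basis $e_P$, $P\subseteq D$ finite, and let $\varepsilon(a,P)=(-1)^{|\{c\in P:\,c<a\}|}$. Let $n_a$ act as exterior multiplication and $m_a$ as contraction:
\[
n_ae_P=\begin{cases}\varepsilon(a,P)\,e_{P\cup\{a\}}&a\notin P,\\0&a\in P,\end{cases}\qquad
m_ae_P=\begin{cases}\varepsilon(a,P)\,e_{P\setminus\{a\}}&a\in P,\\0&a\notin P.\end{cases}
\]
These operators satisfy the relations of $\mathrm{Cl}_F(D,0)$. They have square zero. The sign $\varepsilon(a,P)$ does not depend on whether $a\in P$, so $n_am_a$ and $m_an_a$ are the projections onto the spans of the $e_P$ with $a\in P$ and with $a\notin P$, and their sum is $1$. For $b<a$, let $x\in\{n_a,m_a\}$ and $y\in\{n_b,m_b\}$. Then $xye_P$ and $yxe_P$ are both zero or both $\pm$ the same basis vector, and in the second case the signs are opposite, because $\varepsilon(b,\cdot)$ is unchanged when $a$ is added or removed while $\varepsilon(a,\cdot)$ changes when $b$ is.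

\begin{lemma}\label{lem:matrix}
If $D$ is finite with $d$ elements, then $\mathrm{Cl}_F(D,\gamma)\cong M_{2^d}(F)$, and the product of all $n_a$ $(a\in D)$ is nonzero in $\mathrm{Cl}_F(D,\gamma)$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:shift} with $\lambda_{ac}=\gamma_{ac}$ for $c<a$ and $\lambda_{ac}=0$ for $c>a$ gives an isomorphism $\mathrm{Cl}_F(D,\gamma)\to\mathrm{Cl}_F(D,0)$ that fixes the $n_a$. So let $\gamma=0$. For $P\subseteq D$ let $n_P$, $m_P$ be the products of the $n_a$, $m_a$ $(a\in P)$ in increasing order. The relations allow us to interchange two adjacent distinct generators in a word at the cost of a sign and possibly a shorter word, and a repeated adjacent generator gives $0$. By induction on the length, every word is a linear combination of the $4^d$ products $n_Pm_Q$. So the algebra has dimension at most $4^d$.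

On $\Lambda(D)$, which has dimension $2^d$, consider the operator $n_Pm_Dn_Q$. We have $n_Qe_H=\pm e_{H\cup Q}$ if $H\cap Q=\emptyset$ and $0$ otherwise; $m_D$ sends $e_D$ to $\pm e_\emptyset$ and kills all other basis vectors; and $n_Pe_\emptyset=\pm e_P$. So $n_Pm_Dn_Q$ sends $e_{D\setminus Q}$ to $\pm e_P$ and kills every other $e_H$. The image of the algebra in $\mathrm{End}_F\Lambda(D)$ contains all matrix units, so it has dimension $4^d$, and the action is an isomorphism onto $M_{2^d}(F)$. Finally $n_De_\emptyset\neq0$.
\end{proof}

For finite $D$ the parameters $\gamma$ are thus invisible. For infinite $D$ they decide whether \eqref{eq:star} can hold.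

\begin{example}\label{ex:vacuum}
Let $\gamma=0$ and let $D$ be arbitrary. The module $\Lambda(D)$ is simple: $e_\emptyset$ generates it, and if $P$ is maximal among the sets that occur in a vector $v\neq0$, then the product of the $m_a$ $(a\in P)$ sends $v$ to a nonzero multiple of $e_\emptyset$. The ``vacuum'' $e_\emptyset$, which is killed by all $m_a$, does not lie in $\sum_an_a\Lambda(D)$. So \eqref{eq:star} fails for the right ideal generated by the $n_a$. It also fails for $D=\mathbb N$ and arbitrary $\gamma$, since the choice of $\lambda$ in the proof of Lemma~\ref{lem:matrix} involves only finite sums and reduces this case to $\gamma=0$.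
\end{example}

To destroy the vacuum we take all $\gamma_{ab}\neq0$: a vector killed by $m_a$ and $m_b$ is then killed by $\{m_a,m_b\}=\gamma_{ab}$, hence zero. The case $D=\mathbb N$ shows that one must also exclude vectors $s\neq0$ killed by shifted elements $m_a'=m_a-\sum_{c\neq a}\lambda_{ac}n_c$, where $\lambda_{ac}=0$ for $c$ outside a finite set $f(a)$. By the computation in Lemma~\ref{lem:shift} such an $s$ forces $\gamma_{ab}=\lambda_{ab}+\lambda_{ba}$, so $b\in f(a)$ or $a\in f(b)$ for all $a\neq b$. For $D=\mathbb N$ the sets $f(a)=\{0,\dots,a\}$ have this property. For uncountable $D$ no such sets exist.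

\begin{lemma}\label{lem:free}
Let $I'$ be an uncountable set and let $f(i)$ be a finite set for each $i\in I'$. There are $i\neq j$ in $I'$ with $i\notin f(j)$ and $j\notin f(i)$.
\end{lemma}

\begin{proof}
Choose a countably infinite subset $N_0\subseteq I'$. The set $N_0\cup\bigcup_{l\in N_0}f(l)$ is countable, so some $j\in I'$ lies outside it. As $f(j)$ is finite, there is $i\in N_0\setminus f(j)$, and $j\notin f(i)$ by the choice of $j$.
\end{proof}

We now fix the algebra. Let $k_0$ be a field, $I$ an uncountable set, and
\[
k=k_0(\gamma_{ab}:a\neq b\in I)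
\]
the purely transcendental extension of $k_0$ in independent indeterminates $\gamma_{ab}=\gamma_{ba}$, one for each two-element subset of $I$. Example~\ref{ex:small} will show why nonzero constants would not do. Put
\[
T=\mathrm{Cl}_k(I,\gamma),\qquad K=\sum_{i\in I}n_iT .
\]

\begin{lemma}\label{lem:T}
The ring $T$ is regular, and $K$ is a proper right ideal of $T$.
\end{lemma}

\begin{proof}
Each relation involves at most two indices, so $T$ is the direct limit of the algebras $\mathrm{Cl}_k(A,\gamma)$, $A\subseteq I$ finite. These are nonzero simple rings by Lemma~\ref{lem:matrix}, so the unital transition maps are injective. Hence each $\mathrm{Cl}_k(A,\gamma)$ embeds in $T$, and $T$ is a nonzero directed union of matrix rings over $k$. So $T$ is regular.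

Suppose that $1=\sum_{a\in A}n_at_a$ with $A$ finite and $t_a\in T$. Let $w$ be the product of all $n_a$ $(a\in A)$. Moving the factor $n_a$ of $w$ to the right end changes at most the sign, so $wn_a=0$ for $a\in A$, and $w=w\cdot1=0$. This contradicts Lemma~\ref{lem:matrix}.
\end{proof}

An element of $T$ depends on finitely many indices in two ways, through the generators and through the indeterminates in its coefficients, and we must keep track of both. For finite $J\subseteq I$ put $k_J=k_0(\gamma_{ab}:a\neq b\in J)$, and let $T^J$ be the subring of $T$ generated by $k_J$ and the $n_a,m_a$ $(a\in J)$. It is a nonzero homomorphic image of the simple ring $\mathrm{Cl}_{k_J}(J,\gamma)$, so $T^J\cong\mathrm{Cl}_{k_J}(J,\gamma)$. Every element of $T$ lies in $T^J$ for all sufficiently large finite $J$.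

\section{Two independent indices}\label{sec:key}

Let $s\neq0$ be a vector of a simple left $T$-module. If $n_is\neq0$, simplicity gives $r_i\in T$ with $r_in_is=s$. This equation generalizes the vacuum condition: if $m_i's=0$ for a shifted element $m_i'$, then $s=\{m_i',n_i\}s=m_i'n_is$. Now $r_i$ is arbitrary, and all we know is that it lies in some $T^A$. The following proposition says that two such equations are incompatible when neither $r_i$ nor $r_j$ involves the other index.

\begin{proposition}\label{prop:key}
Let $A,B\subset I$ be finite, $i\in A\setminus B$, $j\in B\setminus A$, $r_i\in T^A$ and $r_j\in T^B$. Then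
\[
T(1-r_in_i)+T(1-r_jn_j)=T .
\]
\end{proposition}

Equivalently, a vector $s$ of a left $T$-module with $r_in_is=s=r_jn_js$ is zero; for the converse direction take the class of $1$ modulo the left ideal in the proposition. The smallest case can be done by hand.

\begin{example}\label{ex:small}
Let $A=\{i\}$, $B=\{j\}$ and $\tau=\gamma_{ij}$. Then $k_A=k_0$, and $T^A$ is spanned over $k_0$ by $1,n_i,m_i,n_im_i$. Since $n_i^2=0$ and $n_im_in_i=n_i(1-n_im_i)=n_i$, we get $r_in_i=\alpha n_i+\beta m_in_i$ with $\alpha,\beta\in k_0$. Suppose $s\ne0$ and $s=r_in_is$; then $n_is\neq0$. Applying $n_i$ to $s=\alpha n_is+\beta m_in_is$ gives $n_is=\beta n_is$, so $\beta=1$. Applying $m_i$ gives $m_is=\alpha m_in_is=\alpha(s-\alpha n_is)$, that is,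
\[
(m_i+\alpha^2n_i)s=\alpha s .
\]
In the same way $s=r_jn_js$ gives $(m_j+\alpha'^2n_j)s=\alpha's$ with $\alpha'\in k_0$. The anticommutator of $m_i+\alpha^2n_i$ and $m_j+\alpha'^2n_j$ is $\{m_i,m_j\}=\tau$, and it sends $s$ to $2\alpha\alpha's$. So $\tau=2\alpha\alpha'\in k_0$, which is impossible because $\tau$ is transcendental over $k_0$.

The conclusion fails if $\tau$ is replaced by the constant $2$. In $\mathrm{Cl}_{k_0}(\{i,j\},2)$ put $v_i=m_i+n_i$, $v_j=m_j+n_j$. Then $v_i^2=v_j^2=1$ and $\{v_i,v_j\}=2$, so $x=v_i-v_j$ has $x^2=0$ and $\{x,v_i\}=0$. In any nonzero module $\ker x$ is a nonzero $v_i$-stable subspace, and since $(v_i-1)(v_i+1)=0$ it contains $s\neq0$ with $v_is=v_js=\epsilon s$, $\epsilon=\pm1$. Applying $n_i$ gives $n_im_is=\epsilon n_is$, hence $s=m_in_is+n_im_is=(m_i+\epsilon)n_is$; likewise $s=(m_j+\epsilon)n_js$.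
\end{example}

In the example a common solution forces an algebraic equation on $\gamma_{ij}$ over a field that does not contain it. For general $r_i,r_j$ no explicit equation is available. Instead we treat $\tau=\gamma_{ij}$ as a variable, take a common solution that is a polynomial in $\tau$, and show that its leading coefficient vanishes. The difficulty is that $\tau$ is hidden in the relations of the algebra. The first two steps bring it into the open.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Put $D=A\cup B$, $\tau=\gamma_{ij}$ and $k'=k_0(\gamma_{ab}:a\neq b\in D,\ \{a,b\}\ne\{i,j\})$. Then $k_D=k'(\tau)$ with $\tau$ transcendental over $k'$, and $k_A,k_B\subseteq k'$ because $j\notin A$ and $i\notin B$. It suffices to show that the left ideal $L=T^D(1-r_in_i)+T^D(1-r_jn_j)$ of $T^D$ contains $1$.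

\medskip
\emph{Step 1: an algebra defined without $\tau$.} Let $\gamma'_{ij}=0$ and $\gamma'_{ab}=\gamma_{ab}$ for the other pairs in $D$. Let $C=\mathrm{Cl}_{k'}(D,\gamma')$, with generators denoted $n_a,\mu_a$, and let $C_\tau=C\otimes_{k'}k'(\tau)=\mathrm{Cl}_{k_D}(D,\gamma')$. Lemma~\ref{lem:shift} with $\lambda_{ji}=\tau$ and all other $\lambda_{ac}=0$ gives a $k_D$-isomorphism
\[
\Phi\colon T^D\to C_\tau,\qquad n_a\mapsto n_a,\qquad m_a\mapsto\mu_a\ (a\neq j),\qquad m_j\mapsto\mu_j+\tau n_i .
\]
Write $r_i$ as a noncommutative polynomial over $k_A$ in the $n_a,m_a$ $(a\in A)$, and let $\rho_i\in C$ be obtained by replacing each $m_a$ by $\mu_a$. Since $j\notin A$, we have $\Phi(r_i)=\rho_i$. Write $r_j$ as a polynomial over $k_B$ in the $n_b,m_b$ $(b\in B)$, and let $\rho_j\in C$ be obtained by replacing each $m_b$ by $\mu_b$. The element $\Phi(r_j)$ does involve $\tau$, through $m_j$, in a way that depends on the unknown polynomial.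

\medskip
\emph{Step 2: on $T^B$ the dependence on $\tau$ is a conjugation.} We want a unit that moves $\mu_j$ to $\mu_j+\tau n_i$ and fixes the other generators with index in $B$. The identity $[xy,z]=x\{y,z\}-\{x,z\}y$ gives
\[
[n_in_j,n_a]=0,\qquad[n_in_j,\mu_a]=\delta_{ja}n_i-\delta_{ia}n_j\qquad(a\in D).
\]
So let $u=1+\tau n_in_j$. As $(n_in_j)^2=-n_i^2n_j^2=0$, it is a unit with $u^{-1}=1-\tau n_in_j$. It commutes with all $n_a$ and with $\mu_a$ for $a\ne i,j$, and $u\mu_j=\mu_ju+\tau n_i$, so
\[
u\mu_ju^{-1}=\mu_j+\tau n_i(1-\tau n_in_j)=\mu_j+\tau n_i .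
\]
It does not commute with $\mu_i$, but $i\notin B$. Hence $\Phi(n_b)=un_bu^{-1}$ and $\Phi(m_b)=u\mu_bu^{-1}$ for all $b\in B$, and therefore $\Phi(r_jn_j)=u\rho_jn_ju^{-1}$.

\medskip
\emph{Step 3: reduction to polynomial vectors.} By Lemma~\ref{lem:matrix}, $C=\mathrm{End}_{k'}(W)$ for a $k'$-space $W$ of dimension $2^{|D|}$, and $C_\tau=\mathrm{End}_{k'(\tau)}(W_\tau)$ with $W_\tau=W\otimes_{k'}k'(\tau)$. Suppose $1\notin L$. The proper left ideal $\Phi(L)$ is finitely generated, so it equals $C_\tau e$ with $e=e^2\neq1$ by Lemma~\ref{lem:idem}, and it annihilates every vector in the nonzero image of $1-e$. Thus there is $\xi\neq0$ in $W_\tau$ with $\rho_in_i\xi=\xi$ and $u\rho_jn_ju^{-1}\xi=\xi$. Put $\eta=u^{-1}\xi\neq0$. Then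
\[
\rho_in_i\xi=\xi,\qquad\rho_jn_j\eta=\eta,\qquad\xi=\eta+\tau n_in_j\eta .
\]
These equations are $k'(\tau)$-linear, so after multiplying $\xi$ and $\eta$ by a nonzero element of $k'[\tau]$ we may assume that $\eta=\sum_{l=0}^{q}\eta_l\tau^l$ with $\eta_l\in W$ and $\eta_q\neq0$. Put $\eta_{-1}=\eta_{q+1}=0$. Then $\xi=\sum_{l=0}^{q+1}\xi_l\tau^l$ with
\[
\xi_l=\eta_l+n_in_j\eta_{l-1}.
\]
The powers of $\tau$ are linearly independent over $k'$, and $\rho_in_i$, $\rho_jn_j$ lie in $C$ and so map $W$ to $W$. Comparing coefficients gives $\xi_l=\rho_in_i\xi_l$ and $\eta_l=\rho_jn_j\eta_l$ for all $l$. This is where transcendence of $\tau$ is used. In particular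
\begin{equation}\label{eq:coef}
n_i\xi_l=0\ \Rightarrow\ \xi_l=0,\qquad\qquad n_j\eta_l=0\ \Rightarrow\ \eta_l=0 .
\end{equation}

\medskip
\emph{Step 4: the leading coefficient.} In degree $q+1$ we have $\xi_{q+1}=n_in_j\eta_q$. Since $n_i^2=0$, this vector is killed by $n_i$, so \eqref{eq:coef} gives
\[
n_in_j\eta_q=0 .
\]
Next we remove the factor $n_j$. Changing the sign of all generators preserves the relations of $C$, so it defines an automorphism $\sigma$ of $C$. As $i\notin B$, the element $n_i$ anticommutes with all $n_b,\mu_b$ $(b\in B)$, hence $n_i\rho_j=\sigma(\rho_j)n_i$, and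
\[
n_i\eta_q=n_i\rho_jn_j\eta_q=\sigma(\rho_j)\,n_in_j\eta_q=0 .
\]
In degree $q$ it follows that $n_i\xi_q=n_i\eta_q+n_i^2n_j\eta_{q-1}=0$. By \eqref{eq:coef}, $\xi_q=0$, that is, $\eta_q=-n_in_j\eta_{q-1}$. Then $n_j\eta_q=-n_jn_in_j\eta_{q-1}=n_in_j^2\eta_{q-1}=0$, and \eqref{eq:coef} gives $\eta_q=0$. This contradicts the choice of $q$. Hence $1\in L$.
\end{proof}

\begin{remark}
The hypothesis $j\notin A$ cannot be dropped. Take $A=\{i,j\}$, $B=\{j\}$, $r_i=m_i-\gamma_{ij}n_j$ and $r_j=m_j$. These elements have square zero and anticommute, so in any nonzero module $\ker r_j$ is nonzero and $r_i$-stable, and it contains $s\neq0$ with $r_is=0$. From $\{r_i,n_i\}=\{r_j,n_j\}=1$ we get $r_in_is=s=r_jn_js$. By symmetry $i\notin B$ is needed as well.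
\end{remark}

\section{The left SF example}\label{sec:A}

\begin{theorem}\label{thm:KM}
The right ideal $K=\sum_{i\in I}n_iT$ is proper, and $K+M=T$ for every maximal left ideal $M$ of $T$.
\end{theorem}

\begin{proof}
$K$ is proper by Lemma~\ref{lem:T}. Let $S=T/M$. We claim that for each $0\neq s\in S$ the set $I'=\{i\in I:n_is\neq0\}$ is countable.

Suppose it is not. For $i\in I'$ we have $Tn_is=S$ because $S$ is simple, so there is $r_i\in T$ with $r_in_is=s$. Choose a finite set $f(i)\subseteq I$ with $i\in f(i)$ and $r_i\in T^{f(i)}$. By Lemma~\ref{lem:free} there are $i,j\in I'$ with $i\in f(i)\setminus f(j)$ and $j\in f(j)\setminus f(i)$. Proposition~\ref{prop:key} with $A=f(i)$, $B=f(j)$ gives $1\in T(1-r_in_i)+T(1-r_jn_j)$. Both $1-r_in_i$ and $1-r_jn_j$ annihilate $s$, so $s=0$, a contradiction. This proves the claim.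

Now let $t\in T$. If $t\in M$, there is nothing to prove. Otherwise $s=t+M\neq0$, and since $I$ is uncountable there is $i\in I$ with $n_is=0$. By \eqref{eq:kerim}, $s=n_im_is$, that is, $t-n_im_it\in M$. As $n_im_it\in K$, we get $t\in K+M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The $k$-algebra $T$ is regular by Lemma~\ref{lem:T}, and $K$ satisfies \eqref{eq:star} by Theorem~\ref{thm:KM}. The ring $R_0$ of Lemma~\ref{lem:reduce}(1) is an algebra over $k$, hence over $k_0$, and has the required properties.
\end{proof}

\section{Two-sided and primitive examples}\label{sec:B}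

The ring $R_0$ is not right SF: the only maximal right ideal of $k$ is $M'=0$, and $M'(T/K)=0\neq T/K$, so the criterion of Theorem~\ref{thm:C}(1) fails. For a two-sided example we put $T$ in both corners and use a bimodule that has the required property on each side.

\begin{proof}[Proof of Theorem~\ref{thm:B}, first part]
The relations of $T$ are invariant under reversing products. So there is a $k$-linear anti-automorphism $\theta$ of $T$ with $\theta^2=1$ that fixes all $n_i$ and $m_i$. It interchanges maximal left ideals and maximal right ideals. Applying $\theta$ to Theorem~\ref{thm:KM}, we see that $K'=\theta(K)=\sum_iTn_i$ is a proper left ideal with $K'+M'=T$ for every maximal right ideal $M'$. Let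
\[
X=(T/K')\otimes_k(T/K),\qquad R=\begin{pmatrix}T&X\\0&T\end{pmatrix},
\]
where $T$ acts on the left of $X$ through the first factor and on the right through the second. Both factors are nonzero $k$-spaces, so $X\neq0$. For a maximal left ideal $M$ we have $(T/K)M=(M+K)/K=T/K$, hence $XM=X$. For a maximal right ideal $M'$ we have $M'(T/K')=(M'+K')/K'=T/K'$, hence $M'X=X$. By Theorem~\ref{thm:C}(1), $R$ is left and right SF and not regular, and $(0,X,0)$ is a nonzero ideal of square zero.
\end{proof}

In these rings regularity fails inside the radical. To obtain an example without radical we realize $R$ as a quotient $R_1/N$ of a primitive ring. Non-regularity passes from $R$ up to $R_1$ for any $N$. The SF property passes up when the elements of $N$ are regular.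

\begin{proposition}\label{prop:lift}
Let $N$ be an ideal of a ring $R_1$ such that for every $c\in N$ there is $y\in R_1$ with $c=cyc$. If $R_1/N$ is left SF, then so is $R_1$. The same holds with ``right'' in place of ``left''.
\end{proposition}

\begin{proof}
The hypothesis on $N$ is symmetric, so the right-hand statement follows by passing to $R_1^{\mathrm{op}}$. Let $M$ be a maximal left ideal of $R_1$ and $a\in M$. By Lemma~\ref{lem:flat} we need $b\in M$ with $a(1-b)=0$.

\emph{Case $M\supseteq N$.} Then $M/N$ is a maximal left ideal of $R_1/N$, so Lemma~\ref{lem:flat} gives $b_0\in M$ with $c:=a(1-b_0)\in N$. It remains to kill the error $c$. Write $c=cyc$ and $e=yc\in N\subseteq M$, so that $c(1-e)=0$. Then $a(1-b_0)(1-e)=0$, and $(1-b_0)(1-e)=1-b$ with $b=b_0+e-b_0e\in M$.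

\emph{Case $M\not\supseteq N$.} Then $N+M=R_1$. Choose $h\in N$ with $1-h\in M$, and let $s=1+M\in R_1/M$. The annihilator of $s$ is $M$, so $as=0$ and $hs=s$, and we look for $z$ with $az=0$ and $zs=s$. The element $h$ has the second property, and we correct it to get the first. Since $ah\in N$, we can write $ah=ah\,y\,ah$. Put $z=h(1-yah)$. Then $az=ah-ahyah=0$ and $zs=hs-hya(hs)=s-hy(as)=s$. So $b=1-z$ lies in $M$ and $a(1-b)=az=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, second part]
Let $R$ be the $k$-algebra of the first part, and let $V$ be the direct sum of countably infinitely many copies of $R$, on which $R$ acts diagonally by left multiplication. The action is $k$-linear and faithful, so $R\subseteq\mathrm{End}_k(V)$. Let $N$ be the ideal of operators of finite rank in $\mathrm{End}_k(V)$, and put $R_1=R+N$, a $k$-subalgebra in which $N$ is an ideal. A nonzero $r\in R$ acts nontrivially on each copy of $R$, so it has infinite rank on $V$; this is the reason for taking infinitely many copies. Hence $R\cap N=0$ and $R_1/N\cong R$. Every $c\in N$ satisfies $c=cyc$ for some $y\in N$, as recalled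 in Section~\ref{sec:tri}. By Proposition~\ref{prop:lift}, $R_1$ is left and right SF. It is not regular, since its homomorphic image $R$ is not.

Let $V^*=\mathrm{Hom}_k(V,k)$, a right $R_1$-module under $\varphi\cdot t=\varphi\circ t$. For $v\in V$ and $\psi\in V^*$ let $v\psi\in N$ be the operator $w\mapsto v\,\psi(w)$. The left module $V$ is faithful by construction, and simple: if $w\neq0$, choose $\psi$ with $\psi(w)=1$; then $(v\psi)w=v$ for every $v$. The right module $V^*$ is faithful, because $tw\ne0$ implies $\varphi(tw)\neq0$ for some $\varphi$. It is simple: if $\varphi\neq0$, choose $v$ with $\varphi(v)=1$; then $\varphi\cdot(v\psi)=\psi$ for every $\psi$. So $R_1$ is left and right primitive. The radical $J(R_1)$ annihilates every simple left module, in particular the faithful module $V$, so $J(R_1)=0$. If $s,t\in R_1$ are nonzero, choose $v,w,\psi$ with $sv\neq0$ and $\psi(tw)=1$; then $s(v\psi)tw=sv\ne0$, so $R_1$ is prime.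
\end{proof}

\begin{thebibliography}{9}

\bibitem{HOP}
\emph{Homological Objects of Proper},
\texttt{https://openaccess.iyte.edu.tr/bitstream/11147/4182/1/10018485.pdf}

\end{thebibliography}
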